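# A quadrilateral with no shortest Steiner triangulation

## Triangles, rectangles, and the guess that a minimizer exists

Let $P$ be a simple polygon in the plane. We cut it into triangles, we may add extra vertices wherever we like, and we want the total length of the cuts to be as small as possible. Is the smallest total length attained? The natural first guess is yes, at least once degenerate polygons are excluded: we are minimizing a length over finite configurations in a compact set. Let us fix the terms and test this guess.

**Definition (Steiner triangulation).** A *Steiner triangulation* $T$ of $P$ is a finite collection of closed nondegenerate triangles whose union is $P$, any two of which intersect in the empty set, a common vertex, or a common full edge. Its vertex set must contain all vertices of $P$. It may contain further vertices, called *Steiner points*, anywhere in $P$, in the interior or on the boundary.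

The words "full edge" matter. Cut the unit square along its diagonal from $(0,0)$ to $(1,1)$, keep the lower triangle whole, and cut the upper one from $(0,1)$ to $(\frac12,\frac12)$. The result is not a Steiner triangulation: the triangle $(0,0),(\frac12,\frac12),(0,1)$ meets the lower triangle in half of an edge. To repair this we must also cut the lower triangle, from $(\frac12,\frac12)$ to $(1,0)$.

**Definition (weight, MWST, general position).** The *weight* of $T$ is the total Euclidean length of its edges, each edge counted once. A *minimal weight Steiner triangulation* (MWST) of $P$ is a Steiner triangulation whose weight equals the infimum of the weights over all Steiner triangulations of $P$. The polygon $P$ is in *general position* if no three of its vertices are collinear.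

The question, from "OPTIMAL TRIANGULATION OF POLYGONS", http://www.math.sunysb.edu/~bishop/papers/opttri2.pdf, is whether every polygon in general position has an MWST. General position is there for a reason: it is known that an MWST need not exist if three collinear vertices are allowed.

**Triangles pass the test.** The edges of any $T$ cover $\partial P$, so the weight is at least $\mathrm{per}(P)$. If $P$ is a triangle, then $P$ itself, as a single triangle, has weight exactly $\mathrm{per}(P)$.

**Rectangles pass the test.** Let $P=[0,w]\times[0,h]$. Take a vertical line through $P$ that misses all vertices of $T$. It enters through a triangle with an edge in the bottom side and leaves through a triangle with an edge in the top side. These are different triangles: two edges of a triangle share a vertex, but bottom and top are disjoint. So the line crosses an edge of $T$ that is not in $\partial P$. (That a line passes from triangle to triangle in this way is (F4) below.) Hence the horizontal projections of the edges not in $\partial P$ have total length at least $w$, and by the same argument with horizontal lines the vertical projections have total length at least $h$. Add the vectors (horizontal extent, vertical extent) of these edges: by the triangle inequality their total length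 is at least $\sqrt{w^2+h^2}$. One diagonal attains this, so every rectangle has an MWST, with no Steiner point at all.

## A minimizing sequence whose middle triangle collapses

Now try a quadrilateral with a reflex vertex:
$$a=(0,-1),\qquad b=(1,0),\qquad c=(8,0),\qquad d=(0,40).$$
It is in general position: the lines from $a$ to $b$, $c$, $d$ have slopes $1$, $\frac18$, $\infty$, so no line through $a$ contains two of the others; and $d$ is not on the line $y=0$ through $b$ and $c$. As a region,
$$P=\{(x,y):0\le x\le 8,\ g(x)\le y\le 40-5x\},\qquad g(x)=x-1\text{ on }[0,1],\quad g=0\text{ on }[1,8]. \tag{1}$$

Without Steiner points there is only one triangulation. The diagonal $ac$ leaves $P$ (its midpoint $(4,-\frac12)$ is below $g(4)=0$), so we must use $bd$, of length $\sqrt{1601}>40$.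

One Steiner point does much better. For $0<\eta<40$ put $q=(0,\eta)$ on the side $ad$ and use the triangles $qab$, $qbc$, $qcd$. The segment $[q,b]$ lies above the graph of $g$ on $[0,1]$; the segment $[q,c]$ lies above $[q,b]$, above the $x$-axis, and below $cd$. So this is a Steiner triangulation, and the edges inside $P$ have total length
$$\sqrt{1+\eta^2}+\sqrt{64+\eta^2}\ \longrightarrow\ 9\qquad(\eta\to0^+). \tag{2}$$

The point $q$ wants to move to $x=(0,0)$, where the line $bc$ meets the side $ad$. Here the compactness argument can be watched as it fails. A sensible plan is: take a minimizing sequence with a bounded number of vertices, pass to a subsequence with fixed combinatorics and convergent vertices, and take the limit. The limit fails to be a triangulation when a triangle collapses, and in (2) that is what happens: as $q\to x$, the triangle $qbc$ flattens onto the segment $[x,c]$ with $b$ in its middle. What is left is $xab$ and $xcd$, which meet in $[x,b]$, a full edge of the first but only part of an edge of the second. If we repair this by making $b$ a vertex on the other side too, with triangles $xab$, $xbd$, $xcd$ replaced by $xab$, $xbd$, $bcd$, we pay for the edge $[b,d]$, of length more than $40$.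

So the guess is in danger, and it is in fact false. A collapsing sequence proves nothing by itself, since some quite different triangulation, perhaps with many Steiner points, might do better than $9$. What has to be shown is a lower bound over all triangulations.

**Theorem 1.** Let $P=abcd$ with $a=(0,-1)$, $b=(1,0)$, $c=(8,0)$, $d=(0,40)$. No three vertices are collinear. Every Steiner triangulation of $P$ has weight $>\mathrm{per}(P)+9$, and the infimum of the weights is exactly $\mathrm{per}(P)+9$. Hence $P$ has no MWST.

**Theorem 2.** For every $n\ge4$, the set of $(p_1,\dots,p_n)\in\mathbb R^{2n}$ that are the consecutive vertices of a simple polygon in general position without an MWST has nonempty interior. For the polygons constructed, and for every $k\ge1$, there is also no minimizer among Steiner triangulations with at most $k$ Steiner points. For $n=3$ an MWST always exists, so $n=4$ is the smallest possible number of vertices.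

## How edges and vertical lines sit in a Steiner triangulation

The purpose of this section is to turn the definition into facts that we can count with. Throughout, $P$ is a simple polygon in general position and $T$ is a Steiner triangulation of it. We write $|e|$ for length, $v=(v_x,v_y)$ for coordinates, and $[v,w]$ for a segment.

**(F1)** *No vertex of $T$ lies in the relative interior of an edge of $T$, and distinct edges have disjoint relative interiors.*

Suppose a vertex $v$ of a triangle $S'$ lies in the relative interior of an edge $e$ of $S''$. Then $S'\ne S''$, and $v\in S'\cap S''$ is not a vertex of $S''$, so $S'\cap S''$ is a common edge containing $v$. The only edge of $S''$ containing $v$ is $e$. So $e$ is an edge of $S'$ with the vertex $v$ of $S'$ in its relative interior, which is impossible.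

Now let $z$ be in the relative interior of an edge $e$ of $S$ and of an edge $e'$ of $S'$. If $S=S'$, clearly $e=e'$. If $S\neq S'$, then $z$ is not a vertex by the first part, so $S\cap S'$ is a common edge containing $z$. The only edge of $S$ containing $z$ is $e$, and the only edge of $S'$ containing $z$ is $e'$. Hence $e=e'$.

**(F2)** *If the relative interior of an edge $e$ meets $\partial P$, then $e$ lies in one side of $P$.*

Let $z$ be such a point. By (F1) it is not a vertex of $T$, hence not a vertex of $P$, so it is in the relative interior of a side $\sigma$. Near $z$, $P$ is a half disc bounded by $\sigma$. The segment $e$ passes through $z$ and stays in $P$, so it runs along the line of $\sigma$. By (F1) the endpoints of $\sigma$ are not in the relative interior of $e$. So $e\subset\sigma$.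

**Definition (boundary and interior edges).** Edges contained in a side of $P$ are *boundary edges*; all others are *interior edges*. By (F2) the relative interior of an interior edge lies in $\operatorname{int}P$. An edge whose endpoints do not lie on a common side is interior.

In the triangulation behind (2), $[q,b]$ and $[q,c]$ are interior, while $[q,a]$ and $[q,d]$ are boundary edges and tile the side $ad$. This tiling is general. A point of $\partial P$ that is not a vertex of $T$ lies in some triangle, not in its interior, hence in the relative interior of an edge, which is a boundary edge by (F2). By (F1) boundary edges do not overlap. So they tile $\partial P$, and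
$$\text{weight}(T)=\mathrm{per}(P)+W(T),\qquad W(T):=\text{total length of the interior edges}. \tag{3}$$
From now on we minimize $W$. The side lengths are free.

**(F3)** *An interior edge $e$ belongs to exactly two triangles of $T$, one on each side.*

Let $z$ be a relative interior point of $e$; it is in $\operatorname{int}P$. A small disc around $z$ is covered by the triangles that contain $z$. Let $S$ be a triangle with edge $e$, and let $S'\ne S$ contain $z$. As $z$ is not a vertex, $S\cap S'$ is a common edge containing $z$, which is $e$. So all triangles containing $z$ have the edge $e$, and each covers only one side of it near $z$. Both sides must be covered, and two different triangles on the same side would overlap in more than an edge.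

**(F4)** Call $u\in\mathbb R$ *generic* if it is not the abscissa of a vertex of $T$; all but finitely many $u$ are generic. *Let $u$ be generic and let $I=\{u\}\times[y_0,y_1]$ have its endpoints on $\partial P$ and its open part in $\operatorname{int}P$. Then, going upwards, $I$ traverses triangles $S_0,\dots,S_N$; consecutive ones share an interior edge crossed by $I$; $N$ is the number of interior edges met by $I$. The lower endpoint of $I$ lies in the relative interior of a boundary edge of $S_0$, and the upper endpoint in that of a boundary edge of $S_N$.*

The line $x=u$ contains no vertex and no edge of $T$. So it meets each triangle in the empty set or in a nondegenerate segment whose endpoints are relative interior points of two different edges, and whose open part is in the interior of the triangle. At an endpoint of $I$ the line crosses a side of $P$ transversally, away from the vertices, so it leaves $P$ there; hence a triangle's segment that meets the open part of $I$ stays in $I$. Interiors of distinct triangles are disjoint, so $I$ is divided into consecutive segments, belonging to $S_0,\dots,S_N$. A division point is in two triangles and is not a vertex, so it lies on a common edge of both; this edge is interior because the point is in $\operatorname{int}P$. Conversely,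 let an interior edge $e$ of a triangle $S$ meet $I$ at $p$. Then $p$ is in the relative interior of $e$, hence in the open part of $I$. No triangle has $p$ in its interior: such a triangle would differ from $S$, and $p$ would have to be on one of its edges. So $p$ is a division point. Each edge meets the line at most once, and by (F1) each division point is on one edge only. So there are exactly $N$ interior edges met by $I$. Finally, the lower endpoint of $I$ is in the relative interior of an edge of $S_0$ and on $\partial P$, so this edge is a boundary edge by (F2); the upper endpoint is handled in the same way.

**(F5)** *For any set $E$ of interior edges,*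
$$\sum_{e\in E}|e|\ \ge\ \int \#\{e\in E:\ e\text{ meets the line }x=u\}\,du .$$
Indeed, $|e|$ is at least the length of its projection to the $x$-axis. Finitely many $u$ do not affect the integral, so generic $u$ suffice.

## Few crossings are expensive under a tall side

Facts (F4) and (F5) settled rectangles. Try them alone on our quadrilateral: we would like every line $x=u$ to cross enough interior edges to give $9$. This fails at once. In the triangulation by the diagonal $bd$, the lines with $0<u<1$ cross one interior edge and the lines with $1<u<8$ cross none, because they run inside the triangle $bcd$ from $bc$ to $cd$. The count gives $1$, although $W=\sqrt{1601}$. So horizontal projections by themselves cannot give a universal bound better than $1$.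

The same example suggests the remedy. Lines that cross few edges were paid for by a very long edge. A line at abscissa $u<6$ has to climb from the bottom side $bc$ to a height above $10$ on $cd$. If it does so through at most two triangles, some edge of these triangles, or a path of two such edges, climbs that high as well. If everything on this path is an interior edge, it costs more than $10>9$. If instead all lines with $1<u<6$ cross two interior edges, (F5) costs $2\cdot5=10>9$. There is one way to escape: the long edge may lie along the side $ad$, where length is free. This forces a triangle $qcd$ with $q$ on $ad$, which is what our minimizing sequence had. The lemma makes this precise; it is stated so that it serves both theorems.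

**Lemma A.** Suppose $P$ has consecutive vertices $b=(\beta,0)$, $c=(8,0)$, $d=(d_1,d_2)$ with $0<\beta<6$, $d_1\le0<d_2$, and triangle $bcd\subset P$. Let $a$ be the other neighbor of $d$, $a\ne b,c$. Let $h(u)=d_2\frac{8-u}{8-d_1}$ be the height of the line $cd$ at abscissa $u$. Let $A>0$ satisfy $A<2(6-\beta)$ and $h(u)>A$ for all $u<6$. If $W(T)\le A$, then there are $q\in ad$ with $q_y>0$, $q\ne d$, and $s\in bc$ such that $qcd$ and $qcs$ are the two triangles of $T$ containing the edge $[q,c]$, and this edge is interior.

**Step 1: find a line with at most one crossing.** For $\beta<u<6$ let $I_u=\{u\}\times[0,h(u)]$. Since $d_1\le0<\beta$, the side $bd$ of triangle $bcd$ lies at abscissas $\le\beta$. So $I_u$ runs from $bc$ to $cd$ with open part in the interior of triangle $bcd$, hence in $\operatorname{int}P$, and (F4) applies when $u$ is generic. Let $N(u)$ be the number of interior edges met by $I_u$. If $N(u)\ge2$ for all generic $u\in(\beta,6)$, then (F5) gives $W(T)\ge2(6-\beta)>A$, a contradiction. Fix a generic $u\in(\beta,6)$ with $N(u)\le1$.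

**Step 2: name the bottom and top edges.** Let $T_1$ and $T_2$ be the bottom and top triangles along $I_u$. By (F4) the point $(u,0)$ is in the relative interior of a boundary edge $\sigma$ of $T_1$, and $\sigma\subset bc$. Likewise $(u,h(u))$ is in the relative interior of a boundary edge $f\subset cd$ of $T_2$. Let $f^-,f^+$ be the lower and upper endpoints of $f$. Then
$$f^+_y>h(u)>A, \qquad\text{in particular } f^+\ne c. \tag{4}$$

**Step 3: which edges are certainly interior.** We claim:

$(*)$ *An edge joining a point $p$ of $bc\setminus\{c\}$ to a point $r$ of $cd\setminus\{c\}$ is interior.*

No side contains both points. The sides $bc$ and $cd$ do not, since $bc\cap cd=\{c\}$. Any other side containing $p$ forces $p=b$, and any other side containing $r$ forces $r=d$; a side containing both would be $bd$, so $b$ would be a neighbor of $d$. The neighbors of $d$ are $c$ and $a$, and $b\neq a,c$.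

**Step 4: no crossing is too expensive.** Let $N(u)=0$. Then $T_1=T_2$ has the distinct edges $\sigma\subset bc$ and $f\subset cd$. They share a vertex, which lies in $bc\cap cd=\{c\}$. Since $f^+\neq c$, the triangle is $c\,s\,f^+$ with $s\in bc\setminus\{c\}$. By $(*)$ the edge $[s,f^+]$ is interior. Its length is at least $f^+_y>A$, contradicting $W(T)\le A$.

**Step 5: one crossing is too expensive, with one exception.** Let $N(u)=1$. Then $T_1$ and $T_2$ share an interior edge $e$ crossed by $I_u$. Two edges of $T_1$ share a vertex, so $e$ has an endpoint $z$ in common with $\sigma$, and $z\in bc$. Let $w$ be the vertex of $T_2$ opposite $f$. As $T_2$ is nondegenerate, $w$ is not on the line $cd$. As $e$ is an edge of $T_2$ other than $f$, it is $[w,f^-]$ or $[w,f^+]$.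

Suppose $z=w$. Then $w\in bc\setminus\{c\}$, so by $(*)$ the edge $[w,f^+]$ of $T_2$ is interior, and its length is at least $f^+_y>A$, a contradiction.

So $z\in\{f^-,f^+\}\cap bc\subset\{c\}$. By (4), $z=c=f^-$ and $e=[w,c]$. As $e$ is interior, $w\notin bc$. The vertices of $T_1$ are therefore $w$ and the two endpoints of $\sigma$, one of which is $c$. So
$$T_1=wcs\ \text{ with } s\in bc,\qquad T_2=wcf^+ .$$
If $[w,f^+]$ were interior, then $W(T)\ge|cw|+|wf^+|\ge|cf^+|\ge f^+_y>A$, a contradiction. So $[w,f^+]$ lies in a side of $P$. This side contains $w$, which is not on the line $cd$, so it is not $cd$; but it contains $f^+\in cd\setminus\{c\}$. Hence $f^+=d$ and the side is $ad$.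

**Step 6: read off the conclusion.** Put $q=w$. Then $q\in ad$, and $q\ne d$ because $w$ is not on the line $cd$. Also $T_2=qcd$ and $T_1=qcs$, and by (F3) these are the two triangles containing $e=[q,c]$. Finally, $e$ meets $I_u$ in its open part, so $e$ contains a point of positive height at abscissa $u<8$. That point is $c+t(q-c)$ with $0<t\le1$ and has height $tq_y$, because $c_y=0$. So $q_y>0$. $\blacksquare$

## The quadrilateral: every triangulation costs more than 9

We prove Theorem 1. General position was checked with (1), and (2) shows $\inf W\le9$. By (3) it remains to show $W(T)>9$ for every $T$. The plan is: Lemma A gives an edge $[q,c]$ strictly longer than $8$, and near the side $ab$ something else must be cut, at a cost of at least $1$. Suppose $W(T)\le9$.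

**Step 1: apply Lemma A.** Take $\beta=1$, $d=(0,40)$, $A=9$. We have $9<10=2(6-1)$, and $h(u)=40-5u>10$ for $u<6$. The other neighbor of $d$ is $a\ne b,c$. For the inclusion $bcd\subset P$: the points $b,c,d$ all satisfy $0\le x\le8$, $y\ge0$ and $y\le40-5x$. These conditions define a convex set, so it contains the triangle $bcd$; and since $g\le0$, this convex set is contained in $P$ by (1). So there are $q\in ad$ with $q_y>0$ and $s\in bc$ such that $qcd$ and $qcs$ are the two triangles containing the interior edge $e=[q,c]$.

**Step 2: the edge $e$ is longer than 8.** As $q=(0,q_y)$ with $q_y>0$, we have $|e|=\sqrt{64+q_y^2}>8$.

**Step 3: over $0<x<1$ there is always another interior edge.** Let $u'\in(0,1)$ be generic. By (1) the line $x=u'$ meets $P$ in a segment $I$ from $ab$ to $cd$ with open part in $\operatorname{int}P$. The edge $e$ runs inside $P$ from abscissa $0$ to abscissa $8$, so $I$ crosses it. By (F4) the bottom triangle $S_0$ along $I$ has an edge contained in $ab$.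

We claim that $S_0$ is neither $qcd$ nor $qcs$. The only point of $ab$ with abscissa $0$ is $a$, and $q_y>0$, so $q\notin ab$ and $d\notin ab$. Also $c\notin ab$, and $s\in bc$ is on $ab$ only if $s=b$. So at most one of $q,c,d,s$ lies on $ab$, and neither triangle has an edge in $ab$. By (F3), $e$ is not an edge of $S_0$.

Since $I$ crosses at least one interior edge, namely $e$, it leaves $S_0$ through an interior edge. This is an edge of $S_0$, so it is not $e$. Hence for every generic $u'\in(0,1)$ some interior edge other than $e$ meets the line $x=u'$.

**Step 4: add up.** By (F5), the interior edges other than $e$ have total length at least $1$. So $W(T)>8+1=9$, a contradiction. Thus $W(T)>9$ for every $T$, while (2) gives $\inf W=9$, and the infimum is not attained. $\blacksquare$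

The triangulations in (2) have a single Steiner point. So for each $k\ge1$ the infimum over triangulations with at most $k$ Steiner points is also $\mathrm{per}(P)+9$, and it is not attained either.

## An open set of $n$-gons: sliding $q$ along its side

For Theorem 2 we want polygons with any number $n\ge4$ of vertices, and a conclusion that survives perturbation. The exact value of the infimum is more than we need. Lemma A says that a cheap triangulation has a vertex $q$ on the side, strictly above the forbidden point $x$. If sliding $q$ towards $x$ always shortens the interior edges, then no cheap triangulation can be a minimizer.

The case $n=3$ was settled at the start. Let $n\ge4$ and $m=n-3\ge1$.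

**Definition (the class $\mathcal C_m$).** It consists of the simple polygons in general position with cyclic vertex sequence $d,v_1,\dots,v_m,b,c$ such that, after a suitable similarity, the line $bc$ meets the relative interior of the side $dv_1$ in the point $x=(0,0)$, and $c=(8,0)$, $b=(\beta,0)$, $d=(d_1,d_2)$, and:

1. $0<\beta<\frac65$, $d_1<0<d_2$, and $\frac{2d_2}{8-d_1}>10$;
2. $x,v_1,\dots,v_m,b$ are, in this order, the vertices of a strictly convex polygon $P_0$;
3. $A:=8+\beta+\sum_{i=2}^m|v_i|<\frac{19}2$.

For $m=1$ the sum is empty and $P_0$ is the triangle $xv_1b$. For example, $d=(-1,50)$, $v_1=(\frac1{50},-1)$, $b=(1,0)$, $c=(8,0)$ satisfies 1–3 with $A=9$: here $x$ is on $dv_1$ since $v_1=-\frac1{50}d$, and $\frac{100}9>10$. It is a slightly tilted relative of the quadrilateral above. A similarity multiplies all weights by a constant, so we always work in the normalized position.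

**Step 1: the shape of $P$.** Since $x=(0,0)$ is in the relative interior of $dv_1$ and $d_2>0$, the point $v_1$ is below the line $y=0$. As $[x,b]$ is a side of the strictly convex polygon $P_0$, we get $P_0\subset\{y\le0\}$, and $P_0$ meets the line $y=0$ in $[x,b]$ only. The triangle $xcd$ lies in $\{y\ge0\}$. So $P_0$ and $xcd$ are two polygonal discs with intersection $[x,b]$, which lies on both boundaries. Their union is a polygonal disc bounded by $[d,x]\cup[x,v_1]=[d,v_1]$, then $[v_1,v_2],\dots,[v_m,b]$, $[b,c]$, $[c,d]$, that is, by $\partial P$. Hence $P=xcd\cup P_0$. In particular triangle $bcd\subset xcd\subset P$. This argument did not use that $P$ is simple: conditions 1 and 2 already imply it.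

**Step 2: $\mathcal C_m$ contains a nonempty open set.** View $(d,v_1,\dots,v_m,b,c)$ as a point of $\mathbb R^{2n}$. That the line $bc$ crosses $[d,v_1]$ transversally at a relative interior point $x$, with $b$ strictly between $x$ and $c$, is an open condition. Where it holds, $x$ and the orientation-preserving similarity taking $x$ to $(0,0)$ and $c$ to $(8,0)$ depend continuously on the vertices. Conditions 1 and 3 are then strict inequalities between continuous functions. So is condition 2: points $w_0,\dots,w_r$ are, in this order, the counterclockwise vertices of a strictly convex polygon if and only if $\det(w_j-w_i,\,w_l-w_i)>0$ for all $i<j<l$, and $x,v_1,\dots,v_m,b$ is counterclockwise because $v_1$ lies below the line through $x$ and $b$. General position is an open dense condition, since it says that finitely many nonzero polynomials do not vanish. So it suffices to satisfy all conditions other than general position once: a small open neighborhood then satisfies them, and its points in general position form a nonempty open set.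

Take $d=(-1,50)$, $c=(8,0)$, $b=(1,0)$ and $v_1=\lambda(1,-50)=-\lambda d$ with $\lambda=\frac1{400m}$. Condition 1 holds, since $\frac{2\cdot50}{9}>10$. Put $w=b-v_1=(1-\lambda,50\lambda)$, and for $1\le i\le m$
$$v_i=\gamma(t_i),\qquad \gamma(t)=v_1+t\,w+\varepsilon\, t(1-t)\,(0,-1),\qquad t_i=\frac{i-1}{12m^2},$$
with a small $\varepsilon\in(0,1)$; also $b=\gamma(1)$. The points $v_1,\dots,v_m,b$ lie on a parabola, and for $r<s<t$ a Vandermonde computation in the basis $w,(0,-1)$ gives
$$\det\bigl(\gamma(s)-\gamma(r),\gamma(t)-\gamma(r)\bigr)=-\varepsilon\,(s-r)(t-r)(t-s)\,\det\bigl(w,(0,-1)\bigr)=\varepsilon(1-\lambda)(s-r)(t-r)(t-s)>0 .$$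
For the triples containing $x=(0,0)$ we need $\det(\gamma(s),\gamma(t))>0$ for $s<t$ among $t_1,\dots,t_m,1$. At $\varepsilon=0$ this determinant is $(t-s)\det(v_1,w)=(t-s)\det(v_1,b)=50\lambda(t-s)>0$, so it is positive for small $\varepsilon$. This gives condition 2. For condition 3, $|v_1|<51\lambda$ and $|w|<1+51\lambda<2$, so $|v_i|\le51\lambda+3t_i$ and
$$\sum_{i=2}^m|v_i|\le m\Bigl(\frac{51}{400m}+\frac{3m}{12m^2}\Bigr)=\frac{51}{400}+\frac14<\frac12,\qquad A<8+1+\frac12=\frac{19}2 .$$

It remains to prove the following.

**Claim.** *No $P\in\mathcal C_m$ has a minimizer of $W$, either among all Steiner triangulations or among those with at most $k\ge1$ Steiner points.*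

**Step 3: a fan shows $\inf W\le A$.** Let $q$ be on the open segment $xd$, close to $x$. We want to triangulate $P$ by triangles with apex $q$. By strict convexity of $P_0$ at $x$, the directions from $x$ to $v_1,\dots,v_m,b$ are strictly increasing counterclockwise. From $q$ the direction to $v_1$ is the same as from $x$, and the others change little, so the directions from $q$ to $v_1,\dots,v_m,b$ are still strictly increasing. The direction from $q$ to $c$ comes strictly after that to $b$, because $\det(b-q,c-q)=q_y(8-\beta)>0$. The points $v_2,\dots,v_m,b,c$ lie strictly on one side of the line $dv_1$ (for $c$, note that $b$ is between $x$ and $c$), so all these directions are within an angle $\angle v_1qc<\pi$. Hence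
$$qv_1v_2,\ \dots,\ qv_{m-1}v_m,\ qv_mb,\ qbc,\ qcd$$
are nondegenerate triangles in consecutive sectors at $q$ (for $m=1$ the list is $qv_1b,\ qbc,\ qcd$). Neighbors in the list meet in a full common edge, and other pairs meet only in $q$. The union is a polygonal disc bounded by $[q,v_1],[v_1,v_2],\dots,[v_m,b],[b,c],[c,d],[d,q]$, which is $\partial P$. So the union is $P$, and this is a Steiner triangulation with the single Steiner point $q$. The point $q$ lies on no side other than $dv_1$, so the interior edges are $[q,v_2],\dots,[q,v_m],[q,b],[q,c]$. Their total length
$$\sum_{i=2}^m|qv_i|+|qb|+|qc|$$
tends to $\sum_{i=2}^m|v_i|+\beta+8=A$ as $q\to x$. Hence a minimizer $T$, in either sense, satisfies $W(T)\le A$. Let $T$ be such a minimizer; we look for a contradiction.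

**Step 4: $T$ contains a triangle $qcd$ with $q$ strictly above $x$.** Apply Lemma A with $v_1$ in the role of $a$. It is a neighbor of $d$ different from $b$ and $c$, and $bcd\subset P$ by Step 1. Since $\beta<\frac65$, we have $2(6-\beta)>\frac{48}5>\frac{19}2>A$. For $u<6$, $h(u)>h(6)=\frac{2d_2}{8-d_1}>10>A$. So $T$ contains a triangle $qcd$ with $q\in v_1d$, $q_y>0$, $q\ne d$, and the edge $[q,c]$ is interior. So $q$ is in the open segment $xd$, and in particular it is a Steiner point.

**Step 5: all interior edges at $q$ make an acute angle with the direction of $x$.** Near $q$ the polygon $P$ is a half disc. The triangle $qcd$ of $T$ fills the sector between the directions of $d$ and $c$. No edge at $q$ points into the interior of a triangle of $T$, and an edge at $q$ pointing along the side is a boundary edge by (F2). So every interior edge $[q,v]$ has direction in the sector between $qc$ (included) and $qx$ (excluded), and $\angle vqx\le\angle cqx$. In the triangle $qxc$ the angle at $x$ is $\angle cxd>\frac\pi2$, because $d_1<0$. So $\angle cqx<\frac\pi2$, and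
$$\cos\angle vqx>0\quad\text{for every interior edge }[q,v]. \tag{5}$$

**Step 6: sliding $q$ keeps a triangulation.** Let $q(\tau)$ be the point at distance $\tau>0$ from $q$ towards $x$. We replace $q$ by $q(\tau)$ and keep all other vertices and the combinatorics. We check that for small $\tau$ this is again a Steiner triangulation.

A vertex of $T$ that lies in a triangle of $T$ is a vertex of that triangle: it is not in the relative interior of an edge by (F1), and it is not in the interior of the triangle, because a triangle having it as a vertex would then meet this one in something other than a common face. So the triangles containing $q$ have $q$ as a vertex. Their corners fill the half disc at $q$, and consecutive ones share an edge. So they form a fan $\Delta_i=qp_{i-1}p_i$, $1\le i\le r$, where $p_0=d$, $p_1=c$, the edge $[q,p_r]$ lies on the side in the direction of $v_1$, and $q$ is strictly between $p_0$ and $p_r$. The directions to $p_0,\dots,p_r$ are strictly monotone and sweep an angle $\pi$. Let $R$ be the union of the $\Delta_i$, and let $\pi_R$ be the path $[p_0,p_1]\cup\dots\cup[p_{r-1},p_r]$. Then $R$ is bounded by $\pi_R$ and the segment $[p_r,p_0]$.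

For small $\tau$, $q(\tau)$ is still strictly between $p_0$ and $p_r$, the finitely many determinants that express nondegeneracy and orientation of the $\Delta_i$ keep their signs, and the directions from $q(\tau)$ to $p_0,\dots,p_r$ are still strictly monotone and sweep an angle $\pi$. So the triangles $\Delta_i'=q(\tau)p_{i-1}p_i$ again lie in consecutive sectors and form a fan; their union is bounded by $\pi_R$ and $[p_r,p_0]$, so it is $R$. Within the fan the intersections are as required.

Now let $S$ be a triangle of $T$ without the vertex $q$. For each $i$, $S\cap\Delta_i$ is empty, a common vertex, or a common edge, and it does not contain $q$; so it is contained in $[p_{i-1},p_i]$. Hence $S\cap R\subset\pi_R$. Each ray from $q(\tau)$ into the half plane meets $\pi_R$ exactly once, so $\pi_R\cap\Delta_i'=[p_{i-1},p_i]$. Therefore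
$$S\cap\Delta_i'=S\cap[p_{i-1},p_i]=S\cap\Delta_i ,$$
which is empty, a common vertex, or a common full edge, as before. So we have a Steiner triangulation of $P$. Its vertex set contains all vertices of $P$, since $q$ was a Steiner point, and it has the same number of Steiner points as $T$.

**Step 7: sliding $q$ shortens $T$.** The boundary edges still tile $\partial P$. The edges $[q(\tau),p_i]$ with $0<i<r$ do not lie along the side $dv_1$, the only side containing $q(\tau)$, so they are interior, as before; all edges not at $q$ are unchanged. The distance from $q(\tau)$ to a fixed point $v$ has derivative $-\cos\angle vqx$ at $\tau=0$. So
$$\frac{d}{d\tau}W\Big|_{\tau=0}=-\sum_{[q,v]\text{ interior}}\cos\angle vqx<0$$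
by (5), and the sum is nonempty because it contains the term of $[q,c]$. For small $\tau>0$ we obtain a Steiner triangulation with the same number of Steiner points and smaller $W$. This contradicts the minimality of $T$, in either sense, and proves the claim. $\blacksquare$

With Step 2, the claim proves Theorem 2 for every $n\ge4$. So the statement "every $n$-gon in general position has an MWST" is true for $n=3$ and false for every $n\ge4$, where it fails on a set of polygons with nonempty interior.
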